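# Harmonic measure of plane domains: the dimension spectrum near $\alpha=1$

## A quadratic gap between the spectrum and the diagonal

Let $\Omega\subset\mathbb C$ be a plane domain with non-polar boundary, and let $\omega=\omega_a$ be its harmonic measure at a fixed point $a\in\Omega$: $\omega_a(e)$ is the value at $a$ of the solution of the Dirichlet problem with boundary values $1$ on $e$ and $0$ on $\partial\Omega\setminus e$. Put
$$E_\alpha=\Big\{z\in\partial\Omega:\ \lim_{\delta\to0}\frac{\log\omega(B(z,\delta))}{\log\delta}=\alpha\Big\},\qquad f_\Omega(\alpha)=\dim E_\alpha ,$$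
where $\dim$ is Hausdorff dimension and $B(z,\delta)$ is the disc of radius $\delta$ about $z$. The set $E_\alpha$ does not depend on the choice of $a$. The universal spectra are
$$F(\alpha)=\sup_{\Omega}f_\Omega(\alpha),\qquad F_{sc}(\alpha)=\sup_{\Omega\ \text{simply connected}}f_\Omega(\alpha),$$
the first supremum being over all plane domains as above.

**Theorem 1.** For every $\alpha>1$,
$$F(\alpha)\le\alpha-\frac{(\alpha-1)^2}{64\,\alpha}. \tag{1}$$
Consequently $\alpha-F(\alpha)\asymp(\alpha-1)^2$ as $\alpha\to1+$.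

Here $A(\alpha)\asymp B(\alpha)$ means $cB\le A\le CB$ with constants $0<c\le C<\infty$, for all $\alpha\neq1$ near $1$, on the indicated side. The question comes from "Fine Structure of Harmonic Measure" (http://math.caltech.edu/papers/fine.pdf). It asks to prove or disprove the relation $\alpha-F(\alpha)\asymp(\alpha-1)^2$, $\alpha\to1+$, for arbitrary plane domains. So the answer is that the statement is true. Two known facts form the background. In the simply connected case,
$$\alpha-F_{sc}(\alpha)\asymp(\alpha-1)^2\qquad(\alpha\to1), \tag{2}$$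
which is one order stronger than the statement that $\dim\omega=1$ for every simply connected domain. For arbitrary plane domains, $\dim\omega\le1$ (Jones and Wolff). Here $\dim\omega$ is the infimum of $\dim E$ over Borel $E\subset\partial\Omega$ with $\omega(E)=1$.

Half of the asymptotic relation is immediate. Since $F\ge F_{sc}$, (2) gives $\alpha-F(\alpha)\le\alpha-F_{sc}(\alpha)\le C(\alpha-1)^2$ near $1$. For $1<\alpha\le2$, (1) gives $\alpha-F(\alpha)\ge(\alpha-1)^2/128$. So everything lies in (1), an upper bound for the size of a set where harmonic measure is smaller than length, with no connectivity assumption.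

**Three spectra by hand.** For the unit disc and $a=0$, $\omega$ is normalised arclength, so $\omega(B(z,\delta))\sim\delta/\pi$ at every boundary point. Hence $E_1=\partial\mathbb D$ and $f_{\mathbb D}(1)=1$. For the quarter-plane $\{\mathrm{Re}\,z>0,\mathrm{Im}\,z>0\}$ and the point $a$ with $a^2=i$, the map $z\mapsto z^2$ goes to the upper half-plane, and $\omega(B(0,\delta))=\frac1\pi\int_{-\delta^2}^{\delta^2}\frac{dx}{1+x^2}=\frac2\pi\arctan\delta^2$. So the corner has exponent $2$, while all other points have exponent $1$. For $\mathbb C\setminus(-\infty,0]$ and $a=1$, the map $\sqrt z$ goes to the right half-plane, and $\omega(B(0,\delta))=\frac2\pi\arctan\sqrt\delta$. The tip has exponent $\frac12$. Exponents above $1$ occur where the boundary is hard to reach.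

**The trivial bound $F(\alpha)\le\alpha$.** Fix $\varepsilon>0$ and let $A_k'$ be the set of $z\in E_\alpha$ with $\omega(B(z,r))\ge r^{\alpha+\varepsilon}$ for $0<r\le1/k$. Then $E_\alpha=\bigcup_kA'_k$. A $2\delta$-separated subset of $A_k'$, $\delta\le1/k$, has disjoint discs of radius $\delta$ and each has mass at least $\delta^{\alpha+\varepsilon}$, so it has at most $\delta^{-\alpha-\varepsilon}$ points. The discs of radius $2\delta$ about a maximal one cover $A_k'$, so $\dim A_k'\le\alpha+\varepsilon$. Hence $f_\Omega(\alpha)\le\alpha$, and with the disc, $F(1)=1$. So the graph of $F$ lies below the diagonal and touches it at $\alpha=1$. Theorem 1 says that for $\alpha>1$ it leaves the diagonal quadratically and no slower.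

We shall get (1) from two more precise statements. Let $\Sigma$ be the class of univalent functions $f(w)=w+b_0+b_1w^{-1}+\cdots$ in $|w|>1$, and for $0<t\le2$ put
$$I_t(f,r)=\int_0^{2\pi}|f'(re^{i\theta})|^t\,d\theta,$$
$$B_\Sigma(t)=\inf\Big\{b\ge0:\sup_{f\in\Sigma}\sup_{1<r\le2}(r-1)^bI_t(f,r)<\infty\Big\},\qquad \Pi_\Sigma(t)=\max(0,1-t+B_\Sigma(t)).$$
The set of such $b$ is upward closed, because $r-1\le1$. For $f(w)=w$ we have $I_t=2\pi$; for $f(w)=w+1/w$, which maps $|w|>1$ onto $\mathbb C\setminus[-2,2]$, $|f'|=|1-w^{-2}|\le2$. So $b=0$ serves for these two functions; $B_\Sigma(t)$ measures the worst growth over the whole class.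

**Theorem 2.** For all $\alpha\ge1$,
$$F(\alpha)\le\inf_{0<t\le2}\big(t+\alpha\,\Pi_\Sigma(t)\big).$$
Moreover $B_\Sigma(t)\le16t^2$ for $0<t\le1$.

*Theorem 2 implies (1).* For $0<t\le1$, $\Pi_\Sigma(t)\le1-t+16t^2$ (the right side is positive). So $F(\alpha)\le t+\alpha(1-t+16t^2)=\alpha-(\alpha-1)t+16\alpha t^2$. Take $t=\frac{\alpha-1}{32\alpha}\in(0,1)$. The right side becomes
$$\alpha-\frac{(\alpha-1)^2}{32\alpha}+\frac{16\alpha(\alpha-1)^2}{1024\,\alpha^2}=\alpha-\frac{(\alpha-1)^2}{64\alpha}.\qquad\square$$

The shape of the computation matters. We need a gain that is linear in $t$, with an error that is only quadratic.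

## Discs that each carry harmonic measure at least $q$

The finite problem behind Theorem 2 concerns unions of equal discs.

**Definition.** An *admissible configuration* $(n,\delta,q)$ consists of $L=\bigcup_{j=1}^n\bar B(z_j,\delta)\subset\bar{\mathbb D}$, with the discs $B(z_j,2\delta)$ pairwise disjoint and $\omega_L(\bar B(z_j,\delta))\ge q$ for all $j$. Here $0<q\le\frac12$ and $\omega_L$ is the harmonic measure of $\hat{\mathbb C}\setminus L$ at $\infty$. Write $\Lambda=\log(1/q)\ge\log2$.

**Theorem 3.** Let $0<t\le2$, $b\ge0$, $p:=1-t+b\ge0$, and suppose that $\sup_{f\in\Sigma,\,1<r\le2}(r-1)^bI_t(f,r)<\infty$. Then every admissible configuration satisfies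
$$n\delta^t\le C\Lambda^4q^{-p},\qquad C=C(t,b).$$

**Example (roots of unity).** Let $n\ge2$, $z_j=\frac12e^{2\pi ij/n}$, $\delta=\frac1{2n}$. Adjacent centres are $\sin(\pi/n)\ge\frac2n=4\delta$ apart, so the discs $B(z_j,2\delta)$ are disjoint; and $\frac12+\frac1{2n}\le1$. By symmetry each disc has $\omega_L$-measure $1/n$, so $(n,\frac1{2n},\frac1n)$ is admissible. Here $n\delta^t=2^{-t}n^{1-t}=2^{-t}q^{-(1-t)}$. So no exponent $p<1-t$ is possible, and the number $b$ in $p=1-t+b$ is the excess over this smooth example.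

**The trivial exponent.** Since $nq\le1$ and $\delta\le1$, always $n\delta^t\le q^{-1}$. So $p=1$ is free, and it gives only $F(\alpha)\le\alpha$. The gain for small $t$ comes from replacing $1$ by $1-t+O(t^2)$.

We shall also show that univalent functions give exactly the right exponents.

**Theorem 4 (supplement, not needed for Theorem 1).** For $0<t\le2$ let $\Pi(t)$ be the infimum of $p\ge0$ for which there is a $C$ with $n\delta^t\le Cq^{-p}$ for all admissible configurations. Then $\Pi(t)=\Pi_\Sigma(t)$.

**Textbook facts used.** A compact set $K$ has a logarithmic capacity $\mathrm{cap}\,K$, monotone in $K$, with $\mathrm{cap}\,\bar B(z,r)=r$; it is *polar* when this is $0$. A single point is polar, a disc or a segment is not. Polar sets have Hausdorff dimension $0$. If $K$ is non-polar with connected complement, the Green function of $\hat{\mathbb C}\setminus K$ with pole $\infty$ is $\log|z|-\log\mathrm{cap}\,K+o(1)$ at $\infty$. If all points of $\partial K$ are regular, this function, extended by $0$ to $K$, is continuous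 on $\mathbb C$ and subharmonic, and it equals $\int\log|z-w|\,d\omega_K(w)-\log\mathrm{cap}\,K$. The *Riesz measure* of a subharmonic $u$ is $\frac1{2\pi}\Delta u$ in the sense of distributions; for the extended Green function it is $\omega_K$. *Jensen's formula*: if $u$ is subharmonic near $\bar B(\zeta,R)$ with Riesz measure $\mu$ and $u(\zeta)>-\infty$, then the mean of $u$ on $|z-\zeta|=R$ is $u(\zeta)+\int_0^R\mu(B(\zeta,s))\frac{ds}s$. Class $S$ consists of the univalent $\mathcal F(z)=z+a_2z^2+\cdots$ in $\mathbb D$. For it, $|a_2|\le2$, $\mathcal F(\mathbb D)\supset B(0,\frac14)$ (Koebe), $|\mathcal F(z)|\le\frac{|z|}{(1-|z|)^2}$ (growth), and $\frac{1-|z|}{(1+|z|)^3}\le|\mathcal F'(z)|\le\frac{1+|z|}{(1-|z|)^3}$ (distortion).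

## Integral means of univalent functions

Let $f\in\Sigma$, $D=f(|w|>1)$, $Q=\mathbb C\setminus D$, $d(x)=\mathrm{dist}(x,Q)$ and $r=|w|$.

**Distance and derivative.**
$$\tfrac14|f'(w)|(r-1)\le d(f(w))\le4|f'(w)|(r-1). \tag{3}$$
Koebe's theorem on $B(w,r-1)$ shows that $D\supset B(f(w),\frac14|f'(w)|(r-1))$, the first inequality. Koebe's theorem for $f^{-1}$ on $B(f(w),d)$, $d=d(f(w))$, shows that the image of that disc contains $B(w,\frac{d}{4|f'(w)|})$. The image lies in $\{|w|>1\}$, so $\frac{d}{4|f'(w)|}\le r-1$.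

**Distance and radius.**
$$d(f(w))\ge\frac{(r-1)^2}{r}. \tag{4}$$
Let $c\in Q$ be nearest to $f(w)$. The function $z\mapsto\frac1{f(1/z)-c}=z+(c-b_0)z^2+\cdots$ is in $S$. The growth theorem at $z=1/w$ gives $\frac1{|f(w)-c|}\le\frac{r^{-1}}{(1-r^{-1})^2}=\frac{r}{(r-1)^2}$. The same function with any $c\in Q$, and $|a_2|\le2$, give $|c-b_0|\le2$. So if $b_0=0$, then $Q\subset\{|z|\le2\}$. The limit points of $f(w)$ as $|w|\to1$ lie in $Q$, and $f(w)/w\to1$ at $\infty$, so by the maximum principle $|f(w)|\le2|w|$. In that case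
$$d(f(w))\le2r+2 . \tag{5}$$

**Monotonicity of means.** *$I_t(f,r)$ is nonincreasing in $r$.* Put $x=\log r$, $J(x)=I_t(f,e^x)$ and $\Phi=(f')^{t/2}$. This is single valued in $|w|>1$ and tends to $1$ at $\infty$, because $f'$ is zero-free and $f'\to1$. We have $\Delta|\Phi|^2=4|\Phi'|^2=t^2|f''/f'|^2|f'|^t$. Integrate $r^2\Delta|\Phi|^2=(\partial_x^2+\partial_\theta^2)|\Phi|^2$ over $\theta$:
$$J''(x)=t^2\int_0^{2\pi}r^2\,|f''/f'|^2\,|f'|^t\,d\theta\ge0. \tag{6}$$
A convex function with a finite limit at $+\infty$ (here $2\pi$) is nonincreasing. Consequently, if the supremum in the definition of $B_\Sigma(t)$ is finite for $b$, then for each $R$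
$$I_t(f,r)\le C_R(r-1)^{-b}\qquad(1<r\le R,\ f\in\Sigma), \tag{7}$$
since for $r\in[2,R]$ we may use $I_t(f,r)\le I_t(f,2)$.

**The easy exponent.** $I_t$ does not see $b_0$. With $b_0=0$, (3) and (5) give $|f'|\le\frac{4(2r+2)}{r-1}\le\frac{24}{r-1}$ for $1<r\le2$, so $b=t$ works and $B_\Sigma(t)<\infty$ always. But $b=t$ means $p=1$, the trivial exponent. The next lemma is where the quadratic error comes from.

**Lemma 1.** $B_\Sigma(t)\le16t^2$ for $0<t\le1$; the supremum in the definition is finite for $b=16t^2$.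

*Proof.* The function $z\mapsto\frac{f(w+(r-1)z)-f(w)}{(r-1)f'(w)}$ is in $S$, with $a_2=\frac{(r-1)f''(w)}{2f'(w)}$. So $|f''/f'|\le\frac4{r-1}$. Since $\frac r{r-1}=\frac1{1-e^{-x}}$, (6) gives $J''\le16t^2(1-e^{-x})^{-2}J$. Put $p_0=16t^2>0$ and choose $x_0=x_0(t)\in(0,\frac12]$ with $\big(\frac x{1-e^{-x}}\big)^2\le1+16t^2$ on $(0,x_0]$; this is possible because the left side tends to $1$. Then
$$J''\le p_0(p_0+1)\,\frac{J}{x^2}\quad\text{on }(0,x_0].$$
The numbers $J(x_0)$ are bounded uniformly over $\Sigma$: take $b_0=0$ and use (5) and (3). Also $|\partial_x|f'|^t|\le t|f'|^t\,r|f''/f'|$, so $|J'(x_0)|\le tJ(x_0)\frac{4e^{x_0}}{e^{x_0}-1}$ is bounded too.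

Compare with $Y(x)=Kx^{-p_0}$, which satisfies $Y''=p_0(p_0+1)Y/x^2$. Take $K=K(t)$ so large that $\mathcal E=Y-J$ has $\mathcal E(x_0)>0$ and $\mathcal E'(x_0)<0$. On the maximal interval $(x_1,x_0]$ where $\mathcal E>0$ we have $\mathcal E''\ge p_0(p_0+1)\mathcal E/x^2>0$. So there $\mathcal E'\le\mathcal E'(x_0)<0$ and $\mathcal E\ge\mathcal E(x_0)>0$. If $x_1$ were positive, $\mathcal E(x_1)$ would be $0$, a contradiction. So $x_1=0$ and $J\le Kx^{-p_0}$ on $(0,x_0]$. As $\log r\ge\frac{r-1}r\ge\frac{r-1}2$ for $1<r\le2$, and $I_t(f,r)\le J(x_0)$ for $r\ge e^{x_0}$ by monotonicity, we get $I_t(f,r)\le C_t(r-1)^{-16t^2}$ for $1<r\le2$. $\square$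

**Lemma 2 (Prawitz).** There is an absolute $C_2$ with $\frac1{2\pi}\int_0^{2\pi}|\mathcal F(e^{i\theta})|^{1/4}\,d\theta\le C_2$ for all $\mathcal F\in S$ that are continuous on $\bar{\mathbb D}$.

*Proof.* Let $\lambda=\frac14$ and $m(r)=\frac1{2\pi}\int|\mathcal F(re^{i\theta})|^\lambda d\theta$. Away from $0$, $|\mathcal F|^\lambda$ has Laplacian $\lambda^2|\mathcal F|^{\lambda-2}|\mathcal F'|^2$. This holds as distributions across $0$ as well: $|\mathcal F|^\lambda\sim|z|^\lambda$ there, its gradient is $O(|z|^{\lambda-1})$, and the flux through $|z|=\epsilon$ is $O(\epsilon^\lambda)\to0$. Put $\mu(r)=\max_{|z|=r}|\mathcal F|\le\frac r{(1-r)^2}$. By Green's formula, then the change of variable $u=\mathcal F(z)$ (univalence) and the maximum principle,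
$$r\,m'(r)=\frac{\lambda^2}{2\pi}\int_{|z|<r}|\mathcal F|^{\lambda-2}|\mathcal F'|^2\,dA\le\frac{\lambda^2}{2\pi}\int_{|u|<\mu(r)}|u|^{\lambda-2}\,dA(u)=\lambda\,\mu(r)^\lambda .$$
So $m'(r)\le\frac14r^{-3/4}(1-r)^{-1/2}$. Since $m(0)=0$ and $\mathcal F$ is continuous on $\bar{\mathbb D}$, $m(1)\le\frac14\int_0^1r^{-3/4}(1-r)^{-1/2}dr=:C_2<\infty$. $\square$

## Level sets of the Green function, and why they do not suffice

Here is how $p=1-t+b$ appears when the set is connected; this is a guide and not yet a proof. Let $f\in\Sigma$ map onto the complement of a connected set. A disc of radius $\delta$ carrying harmonic measure about $q$ should be the image of an arc of length about $q$. At distance $q$ from the unit circle, over that arc, $|f'|\approx\delta/q$. With $n$ such discs, $n\cdot q\cdot(\delta/q)^t\lesssim I_t(f,1+q)\lesssim q^{-b}$, that is $n\delta^t\lesssim q^{-(1-t+b)}$.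

Our $L$ is not connected and has no Riemann map. Let $G$ be the Green function of $\hat{\mathbb C}\setminus L$ with pole $\infty$. The natural attempt is to replace $L$ by a sublevel set $\{G\le\lambda\}$ high enough to be connected. To keep a disc visible, $\lambda$ must be small compared with the values of $G$ near that disc. By Jensen's formula (and $G(z_j)=0$, $\omega_L$ having no mass in $B(z_j,2\delta)\setminus\partial B(z_j,\delta)$), the mean of $G$ over $|z-z_j|=2\delta$ is exactly $\omega_L(\bar B(z_j,\delta))\log2$. When this measure is about $q$, we need $\lambda\ll q$. But connectivity may require a much higher level.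

**Example (two small discs).** Take centres $\pm\frac12$ and radius $\delta<\frac18$. By symmetry each disc has measure $\frac12$, so $(2,\delta,\frac12)$ is admissible, and the mean above is $\frac12\log2$. Let $\gamma=-\log\mathrm{cap}\,L$, so that $G(z)=\int\log|z-w|\,d\omega_L(w)+\gamma$. Average the equation $G=0$ over $z\in\partial B(\frac12,\delta)$. The average of $\log|z-w|$ is $\log\max(|w-\frac12|,\delta)$, which is $\log\delta$ for $w$ in the first disc and at most $\log(1+\delta)$ for $w$ in the second. So $\gamma\ge\frac12\log\frac1\delta-\frac12\log(1+\delta)$. If $\{G\le\lambda\}$ is connected, it contains a point $z$ of the imaginary axis, where $|z-w|\ge\frac12-\delta$ for all $w\in L$. Hence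
$$\lambda\ge G(z)\ge\gamma+\log(\tfrac12-\delta)\ge\tfrac12\log\tfrac1\delta-2 .$$
So no level depending on $q$ alone connects $L$. For small $\delta$, the connected sublevel sets have long since swallowed the discs.

The remedy is to change the set, and not the level. Take a level $M$ so high that $\{G\le M\}$ is connected. Then deform the plane by a quasiconformal map that multiplies $G$ by a small factor $\eta$ in the band $0<G<M$. In the new picture the connecting level is $\eta M$, as small as we like compared with $q$, and harmonic measure is transported exactly. The price is that the disc sizes change from $\delta$ to some $\rho_j$, by an amount that a distortion estimate for such a violent map cannot control well. We avoid comparing $\rho_j$ with $\delta$. We let the factor be a complex parameter $\tau$, real part $\mathrm{Re}\,\tau$, with the undeformed set at $\tau=1$. Each $\log\rho_j(\tau)$ is then harmonic, $\sum_j\rho_j(\tau)^t$ is subharmonic, and its value $n\delta^t$ at $\tau=1$ is bounded by its supremum on the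 line $\mathrm{Re}\,\tau=\eta$. On that whole line the set is almost connected and the Riemann map is available.

**Example (one disc).** Let $L=\bar B(0,\delta)$, so $G=\log(|z|/\delta)$, and take $M=\log(3/\delta)$, so that $\{G<M\}=\{|z|<3\}$. Put $h_\tau(z)=z$ for $|z|\ge3$, $h_\tau(z)=3\,\frac z{|z|}\big(\frac{|z|}3\big)^\tau$ for $\delta\le|z|\le3$, and $h_\tau(z)=z(\delta/3)^{\tau-1}$ for $|z|\le\delta$. The pieces fit together. The disc becomes one of radius $\rho=3(\delta/3)^{\mathrm{Re}\,\tau}$, and $\log\rho$ is indeed harmonic in $\tau$. As $\mathrm{Re}\,\tau\to0$ the disc grows until it almost fills $\{|z|<3\}$.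

## A holomorphic family of quasiconformal stretchings

We begin the proof of Theorem 3. Below, $C,c$ are positive constants depending only on $t,b$ unless said otherwise. Fix an admissible configuration and write $B_j=B(z_j,\delta)$, $\omega=\omega_L$, $\omega_j=\omega(\bar B_j)\ge q$. All points of $\partial L$ are regular, so $G$, extended by $0$ to $L$, is continuous on $\mathbb C$ and
$$G(z)=\int\log|z-w|\,d\omega(w)+\gamma,\qquad\gamma=-\log\mathrm{cap}\,L\ge0,$$
since $L\subset\bar{\mathbb D}$. Put $M=\gamma+\log3$. On $\bar{\mathbb D}$ we have $G\le\gamma+\log2<M$.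

**Step 1. The domain $\{G>M\}\cup\{\infty\}$ is simply connected.** *This step fixes the connecting level.*

The set is connected. Otherwise some component $Y$ of $\{G>M\}$ does not contain a punctured neighbourhood of $\infty$. It is bounded and disjoint from $\bar{\mathbb D}$, $G$ is harmonic in $Y$, and $G=M$ on $\partial Y$; the maximum principle gives $G\le M$ in $Y$, a contradiction.

Its complement $X=\{G\le M\}$, a compact set containing $\bar{\mathbb D}$, is connected too. Suppose $X=X_1\sqcup X_2$ with $X_1,X_2$ nonempty and compact, and $\bar{\mathbb D}\subset X_1$. Let $V$ be an $\epsilon$-neighbourhood of $X_2$ with $\bar V\cap X_1=\emptyset$. Then $\partial V\cap X=\emptyset$, so $G>M$ on the compact set $\partial V$. But $G$ is harmonic near $\bar V$, as $L\subset X_1$, and $G\le M$ on $X_2\subset V$. This contradicts the minimum principle. A domain in the sphere with connected complement is simply connected.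

**Step 2. The maps $h_\tau$.** *This step defines the deformation and shows that it depends holomorphically on $\tau$.*

For $\tau\in\mathbb H=\{\mathrm{Re}\,\tau>0\}$ let $\kappa=\frac{\tau-1}{\tau+1}$, so $|\kappa|<1$. Let $\phi=2\partial_zG$, holomorphic off $L$ and not identically $0$. Put
$$\mu_\tau=\kappa\,\nu,\qquad\nu=\frac{\overline\phi}{\phi}\ \text{ on }\{0<G<M\},\qquad\nu=0\ \text{ elsewhere}.$$
This is defined almost everywhere, has compact support, and $\|\mu_\tau\|_\infty\le|\kappa|<1$. Let $h_\tau$ be the principal solution of $\bar\partial h=\mu_\tau\,\partial h$, that is, the quasiconformal homeomorphism of $\mathbb C$ with $h_\tau(z)=z+O(1/z)$ at $\infty$. For $\tau=1$, $\kappa=0$ and $h_1=\mathrm{id}$.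

Let $\mathcal C$ be the Cauchy transform and $\mathcal S$ the Beurling transform. Writing $h_\tau=z+\mathcal C(\sigma)$, the equation reads $\sigma=\mu_\tau(1+\mathcal S\sigma)$, and the Neumann series gives
$$h_\tau=z+\sum_{m\ge1}\kappa^m\,\mathcal C\big((\nu\mathcal S)^{m-1}\nu\big).$$
Let $|\kappa|\le k<1$ and choose $p'>2$ with $k\|\mathcal S\|_{L^{p'}}<1$. The $m$-th argument has $L^{p'}$ norm at most $\|\mathcal S\|_{L^{p'}}^{m-1}\|\nu\|_{L^{p'}}$ and fixed compact support, and $\mathcal C$ maps such functions continuously to bounded continuous ones because $p'>2$. So the series converges locally uniformly in $(z,\tau)$ (Ahlfors–Bers). Therefore $h_\tau(z)$ is jointly continuous in $(z,\tau)$ and holomorphic in $\tau$.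

On each $B_j$ we have $\mu_\tau=0$, so $h_\tau$ is conformal there and $h_\tau'(z_j)\ne0$. By Cauchy's formula on a circle in $B_j$, $h'_\tau(z_j)$ is a holomorphic, zero-free function of $\tau$.

**Step 3. The Green function of $L_\tau=h_\tau(L)$.** *This step shows that $h_\tau$ multiplies $G$ by $\mathrm{Re}\,\tau$ in the band.* Define $G_\tau$ on $\mathbb C$ by
$$G_\tau\circ h_\tau=\mathrm{Re}\,\tau\cdot G\ \text{ on }\{G\le M\},\qquad G_\tau\circ h_\tau=G+(\mathrm{Re}\,\tau-1)M\ \text{ on }\{G\ge M\}. \tag{8}$$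
The two formulas agree where $G=M$. We claim that $G_\tau$ is the Green function of $\hat{\mathbb C}\setminus L_\tau$ with pole $\infty$. It is continuous, zero on $L_\tau$ and positive off $L_\tau$.

*Harmonicity.* Let $A_\tau(x+iy)=\tau x+iy$ for $x\le M$ and $A_\tau(x+iy)=x+iy+(\tau-1)M$ for $x\ge M$. The formulas agree on $x=M$, and $(x,y)\mapsto\tau x+iy$ has determinant $\mathrm{Re}\,\tau>0$. So $A_\tau$ is a piecewise affine quasiconformal homeomorphism of $\mathbb C$. With $\zeta=x+iy$, $\tau x+iy=\frac{\tau+1}2\zeta+\frac{\tau-1}2\bar\zeta$, so its complex dilatation is $\kappa$ for $x<M$ and $0$ for $x>M$. Near a point of $\mathbb C\setminus L$ that is not critical for $G$, let $\mathbf g=G+i\tilde G$ be an injective holomorphic branch; $\mathbf g'=\phi$. The dilatation of $A_\tau\circ\mathbf g$ is that of $A_\tau$ at $\mathbf g$ times $\overline{\mathbf g'}/\mathbf g'$, that is, $\mu_\tau$. Two quasiconformal maps with the same dilatation differ by a conformal map on the left, so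
$$\mathbf g_\tau:=A_\tau\circ\mathbf g\circ h_\tau^{-1}\ \text{ is conformal, and }\ \mathrm{Re}\,\mathbf g_\tau=G_\tau .$$
Hence $G_\tau$ is harmonic off $L_\tau$, except possibly at the images of the critical points of $G$. These are isolated in $\mathbb C\setminus L_\tau$, $G_\tau$ is continuous there, so they are removable.

*At $\infty$.* Since $h_\tau(z)=z+O(1/z)$, (8) gives
$$G_\tau(z)=\log|z|+\gamma+(\mathrm{Re}\,\tau-1)M+o(1).$$
This proves the claim. Reading off the constant,
$$\mathrm{cap}\,L_\tau=e^{M-\gamma-M\mathrm{Re}\,\tau}=3e^{-M\mathrm{Re}\,\tau}\le3. \tag{9}$$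

**Step 4. Harmonic measure is transported: $\omega_\tau:=\omega_{L_\tau}=(h_\tau)_*\omega$.** *This step says that the deformed discs keep their measure.*

Let $x\in(0,M)$ not be a critical value of $G$ (there are at most countably many). Then $\{G=x\}$ consists of analytic curves, and by Green's formula the Riesz measure of $\max(G,x)$ is $\frac1{2\pi}\partial_nG\,ds=\frac1{2\pi}|d\tilde G|$ on $\{G=x\}$. By (8), $\{G_\tau=x\,\mathrm{Re}\,\tau\}=h_\tau(\{G=x\})$. Near this set the branches $\mathbf g_\tau$ are conformal, so in the same way the Riesz measure of $\max(G_\tau,x\,\mathrm{Re}\,\tau)$ is $\frac1{2\pi}|d\tilde G_\tau|$ on it, with $\tilde G_\tau=\mathrm{Im}\,\mathbf g_\tau$. From $\mathbf g_\tau\circ h_\tau=\tau G+i\tilde G$ we get $\tilde G_\tau\circ h_\tau=\tilde G+x\,\mathrm{Im}\,\tau$ on $\{G=x\}$. The added term is constant on the level set, so the second measure is the $h_\tau$-image of the first. Now let $x\to0$. The truncations converge uniformly to $G$ and $G_\tau$, so the Riesz measures converge weakly to $\omega$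 and $\omega_\tau$, and image under the homeomorphism $h_\tau$ respects weak limits.

## The deformed discs and the maximum principle

**Step 5. Size and mass of $h_\tau(B_j)$.** *This step shows that the image of a disc, though distorted, still behaves like a disc of radius $\rho_j$ with mass at least $q/2$, uniformly in $\tau$.* Put
$$\zeta_j=h_\tau(z_j),\qquad\rho_j=\rho_j(\tau)=|h_\tau'(z_j)|\,\delta .$$
By Koebe, $h_\tau(B_j)\supset B(\zeta_j,\rho_j/4)$. So the discs $B(\zeta_j,\rho_j/4)$ are pairwise disjoint and contained in $L_\tau$, and by (9) $\rho_j/4\le3$, that is, $\rho_j\le12$.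

**Claim.** There is an absolute $R_0\ge1$ with $\omega_\tau(\bar B(\zeta_j,R_0\rho_j))\ge\omega_j/2\ge q/2$ for all $j$ and $\tau$.

*Proof.* First, $\omega$ is evenly spread on $\partial B_j$. Since the discs $B(z_i,2\delta)$ are disjoint, $G$ is positive harmonic in $\delta<|z-z_j|<2\delta$ and vanishes on $\partial B_j$. The circle $|z-z_j|=\frac32\delta$ is covered by an absolute number of discs of radius $\delta/4$ whose doubles lie in the annulus. So by Harnack the maximum $m_+$ and minimum $m_-$ of $G$ on it satisfy $m_+\le C_1m_-$ with $C_1$ absolute. On $\delta<|z-z_j|<\frac32\delta$, compare $G$ with multiples of $\log(|z-z_j|/\delta)$: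
$$m_-\frac{\log(|z-z_j|/\delta)}{\log\frac32}\le G(z)\le m_+\frac{\log(|z-z_j|/\delta)}{\log\frac32}.$$
So $\delta\,\partial_nG\in[m_-,m_+]/\log\frac32$ on $\partial B_j$. As $d\omega=\frac1{2\pi}\partial_nG\,ds$ there, the density of $\omega$ with respect to normalised arclength $\frac{ds}{2\pi\delta}$ is $\delta\,\partial_nG$. Its average is $\omega_j\ge m_-/\log\frac32$, so the density is at most $m_+/\log\frac32\le C_1\omega_j$.

Second, most of $\partial B_j$ stays close to $\zeta_j$. The function $\mathcal F(u)=\frac{h_\tau(z_j+\delta u)-\zeta_j}{\delta h_\tau'(z_j)}$ is in $S$ and continuous on $\bar{\mathbb D}$. By Lemma 2 and Chebyshev's inequality the set $\{|\mathcal F(e^{i\theta})|>R_0\}$ has normalised length at most $C_2R_0^{-1/4}$, which is $\le\frac1{2C_1}$ for a suitable absolute $R_0\ge1$. Its $\omega$-measure is at most $C_1\omega_j\cdot\frac1{2C_1}=\omega_j/2$. So $e_j=\{z\in\partial B_j:|h_\tau(z)-\zeta_j|\le R_0\rho_j\}$ has $\omega(e_j)\ge\omega_j/2$, and Step 4 gives the claim. $\square$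

**Step 6. Passing to the line $\mathrm{Re}\,\tau=\eta$.** *This step removes the need to compare $\rho_j$ with $\delta$.* Let $U(\tau)=\sum_j\rho_j(\tau)^t$. By Step 2 each $\log\rho_j$ is harmonic in $\mathbb H$, so $U$ is continuous and subharmonic; by Step 5, $0\le U\le12^tn$. Fix $\eta\in(0,1)$ with
$$\eta M\le\frac q{100}.$$
On $\{\mathrm{Re}\,\tau\ge\eta\}$, $\log|\tau+1|>0$. For $\epsilon>0$ the function $U-\epsilon\log|\tau+1|$ tends to $-\infty$ at $\infty$, so by the maximum principle in large half-discs it is at most $\sup_{\mathrm{Re}\,\tau=\eta}U$. Let $\epsilon\to0$ (this is the Phragmén–Lindelöf principle for bounded functions). Since $\rho_j(1)=\delta$,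
$$n\delta^t=U(1)\le\sup_{\mathrm{Re}\,\tau=\eta}U(\tau). \tag{10}$$
It remains to show $U(\tau)\le C\Lambda^4q^{-p}$ when $\mathrm{Re}\,\tau=\eta$, with $C=C(t,b)$. Fix such a $\tau$.

## Counting through the Riemann map

**Step 7. A simply connected domain that almost reaches $L_\tau$.** *This step supplies the univalent function.* By (8) with $\mathrm{Re}\,\tau=\eta$,
$$D:=\{G_\tau>\eta M\}\cup\{\infty\}=h_\tau(\{G>M\})\cup\{\infty\},$$
which is simply connected by Step 1. Put $Q=\mathbb C\setminus D\supset L_\tau$ and $d=\mathrm{dist}(\cdot,Q)$. The Green function of $D$ is $G_D=G_\tau-\eta M=\log|z|+\gamma-M+o(1)$, so $\mathrm{cap}\,Q=e^{M-\gamma}=3$. Let $f:\{|w|>1\}\cup\{\infty\}\to D$ be the conformal map with $f(\infty)=\infty$ and $f'(\infty)>0$. Then $\log|w|=G_D(f(w))$, hence $f'(\infty)=3$ and $f/3\in\Sigma$. Estimate (3) holds for $f$ without change, (4) becomes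
$$d(f(w))\ge\frac{3(r-1)^2}r , \tag{11}$$
and by (7), $I_t(f,r)\le C_R(r-1)^{-b}$ for $1<r\le R$.

**Step 8. For each $j$, a point $v_j$ in $|w|>1$ that sees the $j$-th disc at scale $\rho_j$.** *We want $|v_j|-1\gtrsim q$ and $d(f(v_j))\approx\rho_j$.*

*Points $x_j$ at height at least $q/4$.* As $G_\tau(\zeta_j)=0$, Jensen's formula and the claim of Step 5 show that the mean of $G_\tau$ over $|z-\zeta_j|=2R_0\rho_j$ is
$$\int_0^{2R_0\rho_j}\omega_\tau(B(\zeta_j,s))\frac{ds}s\ge\int_{R_0\rho_j}^{2R_0\rho_j}\frac q2\,\frac{ds}s=\frac q2\log2 .$$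
So some $x_j$ with $|x_j-\zeta_j|=2R_0\rho_j$ has $G_D(x_j)\ge\frac q2\log2-\frac q{100}\ge\frac q4$. This is where the smallness of $\eta M$ is used. Write $x_j=f(e^{s_j+i\theta_j})$ with $s_j=G_D(x_j)\ge q/4$. Since $\zeta_j\in Q$, $d(x_j)\le2R_0\rho_j$.

*Points $y_j$ at distance about $\rho_j$.* The point $x_j$ may be too close to $Q$, so we move out along the radius. Let $\sigma_j$ be the least $s\ge s_j$ with $d(f(e^{s+i\theta_j}))\ge\rho_j$; it exists since $d\to\infty$. Put $v_j=e^{\sigma_j+i\theta_j}$ and $y_j=f(v_j)$. Either $\sigma_j=s_j$ and $y_j=x_j$, or $d(y_j)=\rho_j$. In both cases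
$$\rho_j\le d(y_j)\le2R_0\rho_j\le24R_0 . \tag{12}$$
By (11), $3(|v_j|-1)^2\le24R_0|v_j|$, that is, $|v_j|^2-(8R_0+2)|v_j|+1\le0$. So $|v_j|\le R_1:=8R_0+2$. Also $|v_j|-1\ge e^{q/4}-1\ge q/4$. Again by (11), $2R_0\rho_j\ge d(y_j)\ge3(q/4)^2/R_1$. So with absolute constants
$$cq^2\le\rho_j\le12,\qquad\frac q4\le|v_j|-1\le R_1 . \tag{13}$$

*The points $y_j$ have not moved far.* For $s_j\le s<\sigma_j$ we have $d(f(e^{s+i\theta_j}))<\rho_j$, so by (3) $|f'|\le\frac{4\rho_j}{e^s-1}$ there, and
$$|y_j-x_j|\le\int_{s_j}^{\sigma_j}|f'|\,e^s\,ds\le4\rho_j\int_{s_j}^{\sigma_j}\frac{e^s\,ds}{e^s-1}=4\rho_j\log\frac{e^{\sigma_j}-1}{e^{s_j}-1}\le4\rho_j\log\frac{4R_1}q .$$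
With $|x_j-\zeta_j|=2R_0\rho_j$ and $\Lambda\ge\log2$, this gives $|y_j-\zeta_j|\le C_3\rho_j\Lambda$ with $C_3$ absolute.

**Step 9. Summation.** *We sort the $j$ by size and height, thin them out, and compare with integral means.* For integers $k\ge0$ and $l$ put $P=12\cdot2^{-k}$ and
$$\mathcal J_{k,l}=\{j:\ P/2<\rho_j\le P,\ \ 2^{-l-1}\le|v_j|-1<2^{-l}\}.$$
By (13) there are at most $C\Lambda$ relevant $k$ and at most $C\Lambda$ relevant $l$. So at most $C\Lambda^2$ classes are nonempty, and they cover all $j$. For a nonempty class, $2^l<4/q$ and $2^{-l}\le2R_1$. Fix one.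

*Thinning.* Let $\mathcal J^*\subset\mathcal J_{k,l}$ be maximal with $|y_i-y_j|\ge P$ for distinct $i,j\in\mathcal J^*$. Each $j\in\mathcal J_{k,l}$ has an $i\in\mathcal J^*$ with $|y_j-y_i|<P$. Then $B(\zeta_j,\rho_j/4)\subset B(y_i,(2+C_3\Lambda)P)$. These discs are disjoint and have radius $\ge P/8$, so comparing areas, at most $64(2+C_3\Lambda)^2\le C\Lambda^2$ indices $j$ go with one $i$. Thus
$$|\mathcal J_{k,l}|\le C\Lambda^2|\mathcal J^*| . \tag{14}$$

*Disjoint discs in the $w$-plane.* Let $c=\frac1{32R_0}\le\frac1{32}$ (for this paragraph) and $\beta_j=B(v_j,c(|v_j|-1))$. For $w\in\beta_j$ the growth theorem in $B(v_j,|v_j|-1)$, then (3) and (12), give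
$$|f(w)-y_j|\le\frac{c\,|f'(v_j)|(|v_j|-1)}{(1-c)^2}\le\frac{4c\,d(y_j)}{(1-c)^2}\le\frac{8R_0c}{(1-c)^2}P=\frac P{4(1-c)^2}<\frac P2 ,$$
and the distortion theorem gives $|f'(w)|\ge\frac{1-c}{(1+c)^3}|f'(v_j)|\ge\frac12|f'(v_j)|$. For distinct $i,j\in\mathcal J^*$ the sets $f(\beta_i),f(\beta_j)$ lie in the disjoint discs $B(y_i,P/2)$, $B(y_j,P/2)$. So the $\beta_j$, $j\in\mathcal J^*$, are disjoint. They lie in $\{2^{-l-2}\le|w|-1\le2^{1-l}\}$, where $2^{1-l}\le4R_1$, and each has area $\ge c'4^{-l}$. Therefore
$$\sum_{\mathcal J^*}|f'(v_j)|^t\le C4^l\int_{2^{-l-2}\le|w|-1\le2^{1-l}}|f'|^t\,dA\le C4^l\cdot2^{-l}\cdot2^{lb}=C2^{l(1+b)} . \tag{15}$$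
In the second inequality we integrated $r\,I_t(f,r)\le C(r-1)^{-b}\le C2^{lb}$ over an interval of length at most $2^{1-l}$.

*Back to $\rho_j$.* For $j\in\mathcal J^*$, (12) and (3) give $P\le2\rho_j\le2d(y_j)\le8|f'(v_j)|(|v_j|-1)\le8|f'(v_j)|2^{-l}$. With (14) and (15),
$$\sum_{\mathcal J_{k,l}}\rho_j^t\le C\Lambda^2|\mathcal J^*|P^t\le C\Lambda^22^{-lt}\sum_{\mathcal J^*}|f'(v_j)|^t\le C\Lambda^22^{l(1-t+b)}\le C\Lambda^2q^{-p},$$
where the last inequality uses $p=1-t+b\ge0$ and $2^l<4/q$. Summing over at most $C\Lambda^2$ classes, $U(\tau)\le C\Lambda^4q^{-p}$. With (10) this proves Theorem 3. $\square$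

## From the set $E_\alpha$ to admissible discs

We now prove Theorem 2. Its second statement is Lemma 1. For the first we cover part of $E_\alpha$ by discs of radius comparable to $\delta$, and pass to the union of such discs. The difficulty is that harmonic measure changes when we add discs to the complement of $\Omega$. A disc may intercept much more Brownian motion than the boundary inside it did. Step 12 bounds this.

**Step 10. Normalisation.** *We move $a$ to $\infty$ and collect the potential theory.* The map $z\mapsto\frac1{z-a}$ is conformal, preserves harmonic measure and is locally bi-Lipschitz on $\mathbb C\setminus\{a\}$. So near a given boundary point it carries $B(z,\delta)$ to a set between two discs of radii comparable to $\delta$, the limit of $\log\omega(B(z,\delta))/\log\delta$ is unchanged, and $E_\alpha$ goes to the corresponding set of the image domain, up to the point $0$ (the image of $\infty$). Splitting into the countably many pieces $\{1/k\le|z-a|\le k\}$, where the map is bi-Lipschitz, we see that dimension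 is preserved. So, after scaling, $a=\infty$ and $\Omega=\hat{\mathbb C}\setminus K$, with $K\subset\{|z|\le\frac12\}$ compact and non-polar. Then $\omega$ is the equilibrium measure of $K$ (Ransford, *Potential Theory in the Complex Plane*, Thm 4.3.14), supported on $\partial\Omega$.

Put $g(z)=\int\log|z-w|\,d\omega(w)-\log\mathrm{cap}\,K$, subharmonic on $\mathbb C$ with Riesz measure $\omega$. By Frostman's theorem $g\ge0$ on $\mathbb C$, and $g=0$ on $K\setminus N$ with $N$ a Borel polar set; so $\dim N=0$. Harmonic measure is also the hitting distribution of Brownian motion $W$ (Kakutani), started at $\infty$, i.e. uniformly on a large circle. Write $P_\infty$ for that probability and $T_X$ for the first hitting time of a closed set $X$.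

**Step 11. Well separated centres.** *We choose the centres.* Fix $\alpha\ge1$. If $\dim E_\alpha=0$ or $E_\alpha=\emptyset$ there is nothing to prove, as $t+\alpha\Pi_\Sigma(t)\ge0$. Otherwise fix $0\le s<\dim E_\alpha$ and $0<\varepsilon<\alpha/2$, and let
$$A_k=\{z\in\partial\Omega\setminus N:\ r^{\alpha+\varepsilon}\le\omega(B(z,r))\le r^{\alpha-\varepsilon}\ \text{ for }0<r\le1/k\}.$$
Then $E_\alpha\setminus N\subset\bigcup_kA_k$. As $\dim N=0<\dim E_\alpha$, some $A_k$ has $\dim A_k>s$; fix it. For all small $\delta$, a maximal $8\delta$-separated subset $\{z_1,\dots,z_n\}$ of $A_k$ has $n\ge\delta^{-s}$. Otherwise, along a sequence $\delta\to0$, fewer than $\delta^{-s}$ discs of radius $8\delta$ cover $A_k$, and $\mathcal H^s(A_k)\le16^s<\infty$, contrary to $\dim A_k>s$. Let also $4\delta\le1/k$ and $\delta\le\frac12$. Put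
$$B_j=B(z_j,\delta),\qquad K_1=K\cup\bigcup_j\bar B_j,\qquad q_j=P_\infty(W_{T_{K_1}}\in\bar B_j).$$
Constants below do not depend on $\delta$ or $j$.

*Lower bound for the sum.* If $W_{T_K}\in\bigcup\bar B_j$, then $W_{T_{K_1}}\in\bigcup\bar B_j$. Otherwise $W_{T_{K_1}}\in K\setminus\bigcup\bar B_j$, so $T_{K_1}=T_K$, a contradiction. The $\bar B_j$ are disjoint, so
$$\sum_jq_j\ge\sum_j\omega(\bar B_j)\ge n\,\delta^{\alpha+\varepsilon}. \tag{16}$$

**Step 12. The bound $q_j\le C\delta^{\alpha-3\varepsilon}$.** *This step shows that no single added disc intercepts too much. The point is that Brownian motion started in $\bar B_j$ hits $K$ inside $B'=B(z_j,4\delta)$ with probability at least $c\delta^{2\varepsilon}$.*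

Let $G_{B'}$ be the Green function of $B'$ and $h$ the Poisson integral of $g|_{\partial B'}$; $h\ge0$. By Poisson–Jensen, $h=g+\int_{B'}G_{B'}(\cdot,y)\,d\omega(y)$ in $B'$. At the centre, $g(z_j)=0$ because $z_j\in K\setminus N$, and $G_{B'}(z_j,y)=\log\frac{4\delta}{|y-z_j|}$, so
$$h(z_j)=\int_0^{4\delta}\omega(B(z_j,r))\frac{dr}r\le\int_0^{4\delta}r^{\alpha-\varepsilon-1}dr=\frac{(4\delta)^{\alpha-\varepsilon}}{\alpha-\varepsilon}.$$
Let $\psi(x)=\int_{\bar B_j}G_{B'}(x,y)\,d\omega(y)$.

*Upper bound for $\psi$.* Since $g\ge0$, $\psi\le h$. By Harnack on $\bar B(z_j,2\delta)\subset B'$ (constant $\frac{1+1/2}{1-1/2}=3$), $\psi\le3h(z_j)\le M':=\frac{3(4\delta)^{\alpha-\varepsilon}}{\alpha-\varepsilon}$ there. On $2\delta\le|x-z_j|<4\delta$, $\psi$ is harmonic with boundary values $0$ on $\partial B'$. So $\psi\le M'$ on all of $B'$.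

*Lower bound for $\psi$ on $\bar B_j$.* Take $z_j=0$ for the moment. For $x,y\in\bar B_j$,
$$G_{B'}(x,y)=\log\frac{|16\delta^2-x\bar y|}{4\delta|x-y|}\ge\log\frac{15\delta^2}{4\delta\cdot2\delta}=\log\tfrac{15}8\ge0.6 ,$$
so $\psi\ge0.6\,\omega(\bar B_j)\ge0.6\,\delta^{\alpha+\varepsilon}$ on $\bar B_j$.

*Comparison.* Let $u(x)=P_x(W_{T_K}\in B')$ for $x\in\Omega$. In $\Omega\cap B'$ both $u$ and $\psi/M'$ are harmonic and bounded. At regular points of $\partial\Omega\cap B'$, $u\to1\ge\psi/M'$. At $\partial B'$, $\psi\to0\le u$. The irregular points form a polar set. By the extended maximum principle $u\ge\psi/M'$ in $\Omega\cap B'$. Hence on $\Omega\cap\bar B_j$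
$$u\ge\frac{0.6\,\delta^{\alpha+\varepsilon}(\alpha-\varepsilon)}{3(4\delta)^{\alpha-\varepsilon}}=c\,\delta^{2\varepsilon},\qquad c=\frac{0.2(\alpha-\varepsilon)}{4^{\alpha-\varepsilon}}<1 .$$

*Conclusion.* Apply the strong Markov property at $T_{K_1}$ on the event $W_{T_{K_1}}\in\bar B_j$. If the hitting point lies in $K$, then $T_K=T_{K_1}$ and $W_{T_K}\in B'$ already. Otherwise it lies in $\Omega\cap\bar B_j$, and the conditional probability of $W_{T_K}\in B'$ is at least $c\delta^{2\varepsilon}$. So
$$(4\delta)^{\alpha-\varepsilon}\ge\omega(B')\ge c\,\delta^{2\varepsilon}q_j ,\qquad\text{that is,}\qquad q_j\le C\delta^{\alpha-3\varepsilon}. \tag{17}$$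

**Step 13. An admissible configuration.** *We keep the discs with large $q_j$.* Let $q=\frac12\delta^{\alpha+\varepsilon}\le\frac12$ and $J'=\{j:q_j\ge q\}$. The other indices contribute at most $nq=\frac12n\delta^{\alpha+\varepsilon}$ to the sum in (16), so $\sum_{J'}q_j\ge\frac12n\delta^{\alpha+\varepsilon}$. By (17),
$$|J'|\ge c\,n\,\delta^{4\varepsilon}\ge c\,\delta^{-s+4\varepsilon}.$$
Let $L=\bigcup_{j\in J'}\bar B_j$; it lies in $\bar{\mathbb D}$ because $|z_j|\le\frac12$ and $\delta\le\frac12$. The discs $B(z_j,2\delta)$ are disjoint. Since $L\subset K_1$, for $j\in J'$ the event $W_{T_{K_1}}\in\bar B_j$ implies $T_L=T_{K_1}$. So $\omega_L(\bar B_j)\ge q_j\ge q$, and $(|J'|,\delta,q)$ is admissible.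

**Step 14. Conclusion.** *We insert Theorem 3.* Let $0<t\le2$, and let $b\ge0$ be such that the supremum in the definition of $B_\Sigma(t)$ is finite and $p=1-t+b\ge0$. As $\Lambda=\log2+(\alpha+\varepsilon)\log\frac1\delta\le C\log\frac1\delta$, Theorem 3 and Step 13 give
$$c\,\delta^{-s+4\varepsilon+t}\le|J'|\delta^t\le C\big(\log\tfrac1\delta\big)^4\delta^{-(\alpha+\varepsilon)p}\qquad\text{for all small }\delta .$$
So $s\le t+4\varepsilon+(\alpha+\varepsilon)p$; the logarithms cost nothing. Let $\varepsilon\to0$, then $s\to\dim E_\alpha$: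
$$f_\Omega(\alpha)\le t+\alpha(1-t+b).$$
Let $b$ decrease to $\max(B_\Sigma(t),t-1)$. Then $1-t+b$ decreases to $\Pi_\Sigma(t)$, so $f_\Omega(\alpha)\le t+\alpha\Pi_\Sigma(t)$ for every $\Omega$. This proves Theorem 2, and with it Theorem 1. $\square$

## Discs built from a univalent function: proof of Theorem 4

*The inequality $\Pi\le\Pi_\Sigma$.* Let $p'>\Pi_\Sigma(t)$. Choose $b>\max(B_\Sigma(t),t-1)$, so close to this maximum that $p=1-t+b<p'$; then $b\ge0$ and $p\ge0$. Theorem 3 gives $n\delta^t\le C\Lambda^4q^{-p}\le C'q^{-p'}$.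

*The inequality $\Pi_\Sigma\le\Pi$.* Let $p\ge0$ be such that $n\delta^t\le Cq^{-p}$ for all admissible configurations. We show
$$I_t(f,1+s)\le C\log(1/s)\,s^{-(p+t-1)}\qquad(f\in\Sigma,\ 0<s\le\tfrac12). \tag{18}$$
This suffices. For $f(w)=w$ the left side is $2\pi$, so letting $s\to0$ forces $p+t-1\ge0$. For $r\in[\frac32,2]$ monotonicity gives $I_t(f,r)\le I_t(f,\frac32)\le C$. So every $b>p+t-1$ works in the definition of $B_\Sigma(t)$, that is, $B_\Sigma(t)\le p+t-1$, and $\Pi_\Sigma(t)=\max(0,1-t+B_\Sigma(t))\le p$.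

**Step A. Sampling points.** *We discretise the circle $|w|=1+s$.* Let $f\in\Sigma$ with $b_0=0$, $0<s\le\frac12$, $r=1+s$, $m=\lceil2\pi/s\rceil$, and for $1\le j\le m$
$$w_j=re^{2\pi ij/m},\qquad x_j=f(w_j),\qquad\rho_j=|f'(w_j)|\,s .$$
We have $|x_j|\le2r\le3$ and, by (5), $d(x_j)\le5$. So by (3) $\rho_j\le20$, and by (3) and (4) $\rho_j\ge\frac14d(x_j)\ge\frac{s^2}{4r}\ge\frac{s^2}6$. Each point of $|w|=r$ is within $\frac{\pi r}m\le\frac{rs}2\le\frac34s$ of some $w_j$, and $f$ is univalent in $B(w_j,s)$. By the distortion theorem, $I_t(f,r)\le Cs\sum_j|f'(w_j)|^t$. The $\rho_j$ fall into at most $C\log(1/s)$ classes $P/2<\rho_j\le P$, $P=20\cdot2^{-k}$. So one class $\mathcal I$ satisfies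
$$I_t(f,r)\le Cs\log(1/s)\sum_{j\in\mathcal I}|f'(w_j)|^t=Cs^{1-t}\log(1/s)\sum_{j\in\mathcal I}\rho_j^t . \tag{19}$$

**Step B. Disjoint round discs.** *We find the discs of the configuration.* For $i\ne j$, $|w_i-w_j|\ge2r\sin\frac\pi m$. As $m\le\frac{2\pi}s+1$, $2r\frac\pi m\ge s\,\frac{1+s}{1+s/2\pi}\ge s$. As $\frac\pi m\le\frac s2\le\frac14$, the quotient $\sin(\frac\pi m)/\frac\pi m$ exceeds $0.98$. So $|w_i-w_j|\ge0.9s$, and the discs $B(w_j,0.4s)$ are disjoint. For $j\in\mathcal I$, Koebe gives
$$f(B(w_j,0.4s))\supset B(x_j,0.1\rho_j)\supset B(x_j,P/20).$$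
Put $c_0=\frac1{40}$. So the discs $B(x_j,2c_0P)$, $j\in\mathcal I$, are disjoint. The set $X_j=f^{-1}(\bar B(x_j,c_0P))$ is contained in $B(w_j,0.4s)$. It contains $B(w_j,c_1s)$ with $c_1=\frac1{80}$, since by the growth theorem $|f(w)-x_j|\le\rho_j\frac{1/80}{(79/80)^2}\le0.013P<c_0P$ on that disc.

**Step C. Each $X_i$ has harmonic measure at least $c_2s$.** *This gives the value of $q$.* Let $i\in\mathcal I$, and let $V_i$ be the $0.4s$-neighbourhood of the outward radial segment of length $s$ starting at $w_i$. For $j\ne i$ the distance from $w_j$ to the point of this segment of modulus $\varrho\ge r$ increases with $\varrho$, so it is at least $|w_i-w_j|\ge0.9s$. Hence $V_i$ misses $B(w_j,0.4s)$. It also misses $\bar{\mathbb D}$, because the segment is at distance $s$ from $\bar{\mathbb D}$. Brownian motion from $\infty$ first hits $|w|=1+2s$ with uniform distribution, before hitting any $X_j\subset\{|w|<1+1.4s\}$. With probability at least $cs$ it does so at angular distance at most $0.1s$ from $\arg w_i$, hence within $(1+2s)\,0.1s\le0.2s$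 of the segment. From there it hits $B(w_i,c_1s)$ before leaving $V_i$ with probability at least an absolute $c>0$. Indeed, after division by $s$ and a rigid motion, the set, the target disc and the compact set of possible starting points are fixed, and the hitting probability is positive and continuous. Along such a path neither the unit circle nor any $X_j$, $j\ne i$, is met before $X_i$. So $X_i$ has harmonic measure at least $c_2s$ at $\infty$ in $\{|w|>1\}\setminus\bigcup_{j\in\mathcal I}X_j$, with $c_2\le1$ absolute.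

**Step D. The configuration.** *We transfer to the image and apply the assumed inequality.* By conformal invariance $\bar B(x_i,c_0P)$ has harmonic measure at least $c_2s$ at $\infty$ in $D\setminus\bigcup_{j\in\mathcal I}\bar B(x_j,c_0P)$. Deleting $Q$ from the boundary does not decrease it. So for $L=\bigcup_{i\in\mathcal I}\bar B(x_i,c_0P)$, $\omega_L(\bar B(x_i,c_0P))\ge c_2s$. Since $|x_i|\le3$ and $c_0P\le\frac12$, $L\subset\{|z|\le4\}$. Scaling by $\frac14$ gives an admissible configuration with $n=|\mathcal I|$, $\delta=\frac{c_0P}4$, $q=c_2s\le\frac12$. The assumed inequality yields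
$$\sum_{j\in\mathcal I}\rho_j^t\le|\mathcal I|P^t=C|\mathcal I|\delta^t\le Cs^{-p}.$$
With (19) this is (18), and Theorem 4 is proved. $\square$
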